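# Partial spreads of the hermitian surface $\mathrm H(3,q^2)$ with $\frac12(q^3+q+2)$ lines

## Two sets of six vectors in $\mathbb F_2^6$ and a signed function

Start with one small object. On $\mathbb F_2^6$ take the quadratic form
$$Q(x)=\sum_{i<j}x_ix_j .$$
If $x$ has weight $w$ (that is, $w$ coordinates equal to $1$), then $Q(x)=\binom w2 \bmod 2$. So $Q(x)=0$ for $x\ne0$ exactly when $w\in\{1,4,5\}$, which gives $6+15+6=27$ vectors. The polar form $B(x,y)=Q(x+y)-Q(x)-Q(y)$ is
$$B(x,y)=\sum_{i\neq j}x_iy_j=\mathrm{wt}(x)\,\mathrm{wt}(y)-x\cdot y \pmod 2 .$$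

Let $e_1,\dots,e_6$ be the basis vectors, let $\mathbf 1$ be the all-one vector and put $f_j=\mathbf 1+e_j$, a vector of weight $5$. Let $O=\{e_1,\dots,e_6\}$ and $O'=\{f_1,\dots,f_6\}$. The formula for $B$ gives the following.

* $B(e_i,e_j)=1$ for $i\ne j$, and $B(f_i,f_j)=25-4=1$ for $i\neq j$. No two vectors of $O$ are orthogonal, and no two vectors of $O'$ are orthogonal.
* $B(e_i,f_j)=5-[i\ne j]$, which is $0$ exactly when $i\ne j$. Each vector of $O'$ is orthogonal to five vectors of $O$, and conversely.
* If $y$ has weight $4$, then $B(y,e_j)=y_j=B(y,f_j)$. So $y$ is orthogonal to two vectors of $O$ and to two vectors of $O'$.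

Now put a sign on the points: $\mu=+1$ on $O$, $\mu=-1$ on $O'$, and $\mu=0$ at every other nonzero vector. For a nonzero $R$, add up $\mu$ over the hyperplane $R^\perp$. If $R=e_i$, the hyperplane contains $e_i$ and five of the $f_j$, so the sum is $1-5=-4$. If $R=f_i$, it is $5-1=4$. If $R$ has weight $4$, it is $2-2=0$. For weight $2$ both $e_j$ and $f_j$ are orthogonal to $R$ exactly when $R_j=0$, giving $4-4=0$. For weight $3$ we have $e_j\perp R$ iff $R_j=1$ and $f_j\perp R$ iff $R_j=0$, giving $3-3=0$. For weight $6$ no $e_j$ and no $f_j$ is orthogonal to $R$. In all cases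
$$\mu(R^\perp)=-4\,\mu(R),\qquad 4=q^2 .$$

So $\mu$ is an eigenvector of the map "sum over the perpendicular hyperplane". The proof turns on such a signed function. We shall see that every extremal configuration of the problem below comes with a twin $O'$, that the function $\mu=\chi_O-\chi_{O'}$ always satisfies $\mu(R^\perp)=-q^2\mu(R)$, and that this rigidity is too strong to hold once $q\ge4$.

Here is what the object is for. Let $q$ be a prime power and let $\mathrm H(3,q^2)$ be the non-degenerate hermitian variety in $\mathrm{PG}(3,q^2)$: its points and lines are the totally isotropic points and lines for a non-degenerate hermitian form.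

**Definition.** A partial spread of $\mathrm H(3,q^2)$ is a set of pairwise disjoint lines of $\mathrm H(3,q^2)$.

It is known that a partial spread has at most $\frac12(q^3+q+2)$ elements (an integer for every $q$), and that this is attained for $q=2$ and $q=3$. For which $q\ge4$ is it attained? The answer is: for none.

**Theorem A.** If $q\ge4$ is a prime power, then every partial spread of $\mathrm H(3,q^2)$ has at most $\frac12(q^3+q)$ elements.

**Theorem B.** The bound $\frac12(q^3+q+2)$ is attained if and only if $q\in\{2,3\}$. For $q=2$ (size $6$) and $q=3$ (size $16$) the extremal partial spread is unique up to automorphisms of the generalized quadrangle $\mathrm H(3,q^2)$.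

**Theorem C** (bound of Ihringer–Sin–Xiang, J. Combin. Theory Ser. A 153 (2018)). If $q=p^t$ with $p$ prime, then a partial spread of $\mathrm H(3,q^2)$ has at most $\left(\frac{p(2p^2+1)}3\right)^t+1$ elements.

We prove all three. A remark on Theorem A: every subset of a partial spread is a partial spread, so it is enough to show that no partial spread has exactly $\frac12(q^3+q+2)$ elements; a larger one would contain one of that size.

## From disjoint lines to non-orthogonal points: the elliptic quadric $\mathrm Q^-(5,q)$

A *generalized quadrangle* is a geometry of points and lines in which, for a line $\ell$ and a point $P\notin\ell$, exactly one point of $\ell$ is collinear with $P$ (together with the usual regularity: constant line size and a constant number of lines per point). Exchanging points and lines gives the dual quadrangle. By Payne–Thas, *Finite Generalized Quadrangles*, 3.2.3, $\mathrm H(3,q^2)$ is the dual of $\mathrm Q^-(5,q)$, which we now describe.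

Let $V=\mathbb F_q^6$ and let $Q$ be an elliptic quadratic form on $V$, meaning that its polar form $B(x,y)=Q(x+y)-Q(x)-Q(y)$ is nondegenerate and that totally singular subspaces have vector dimension at most $2$, with $2$ attained. Note $B(x,x)=2Q(x)$. Let $\mathcal Q$ be the set of singular points $\langle x\rangle$, $Q(x)=0$. The points of $\mathrm Q^-(5,q)$ are those of $\mathcal Q$, and its lines are the totally singular lines. Since $Q(\alpha x+\beta y)=\alpha\beta B(x,y)$ for singular $x,y$, two points of $\mathcal Q$ are collinear exactly when they are orthogonal.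

**Definition.** A partial ovoid is a set of pairwise non-collinear points of $\mathcal Q$.

Disjoint lines of $\mathrm H(3,q^2)$ correspond to non-collinear points of $\mathrm Q^-(5,q)$, so partial spreads of $\mathrm H(3,q^2)$ are the same as partial ovoids of $\mathrm Q^-(5,q)$. In the example above, $O$ is a partial ovoid of size $6=\frac12(8+2+2)$ (that $Q$ is elliptic is confirmed by the count $27$; see (F1)), and the join of $e_1$ and $f_2$ is a line whose third point is $e_1+f_2=\mathbf 1+e_1+e_2$, of weight $4$.

Throughout,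
$$M=q^2+1,\qquad n=\tfrac12(q^3+q+2),\qquad A=\tfrac12(q^2-q+2),$$
and we note
$$(q+1)(q^2-q+2)=q^3+q+2=2n,\qquad n-1=\tfrac{qM}2,\qquad A<M.\tag{1}$$

**The $4$-dimensional model.** If $x,y\in\mathcal Q$ are non-collinear, then $V=\langle x,y\rangle\perp S$ with $S=\langle x,y\rangle^\perp$, the form $B|_S$ is nondegenerate, and $S$ contains singular points but no totally singular line. The standard classification says that $S$ is isometric to
$$W=\mathbb F_q\oplus\mathbb F_{q^2}\oplus\mathbb F_q,\qquad Q(\alpha,s,\gamma)=N(s)-\alpha\gamma,\qquad N(s)=s^{q+1}.$$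
Its singular points are spanned by $w_s=(1,s,N(s))$ for $s\in\mathbb F_{q^2}$ and by $w_\infty=(0,0,1)$: if $\alpha=0$ then $N(s)=0$ forces $s=0$, and if $\alpha=1$ then $\gamma=N(s)$. So there are $q^2+1=M$ of them, pairwise non-orthogonal: $B(w_s,w_r)=-N(s-r)$ and $B(w_s,w_\infty)=-1$.

From this model we collect three facts. Neighbours of a point are the other points collinear with it.

**(F1)** $|\mathcal Q|=(q+1)(q^3+1)$; lines have $q+1$ points; each point is on $M$ lines; two non-collinear points have exactly $M$ common neighbours; common neighbours of two collinear points lie on the line joining them.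

For non-collinear $x,y$ the common neighbours are the singular points of $S$, and there are $M$. A line of $\mathcal Q$ on $x$ lies in $x^\perp=\langle x\rangle\oplus S$ and is $\langle x,w\rangle$ for a unique singular point $\langle w\rangle$ of $S$, so there are $M$ such lines. The points outside $x^\perp$ (scale so that $B(x,y)=1$) are spanned by the vectors $y+v-Q(v)x$ with $v\in S$, so there are $q^4$. In total $1+qM+q^4=(q+1)(q^3+1)$. Three pairwise orthogonal singular points not on a line would span a totally singular plane, which does not exist. (A form on $\mathbb F_q^6$ with nondegenerate polar form that is not elliptic is hyperbolic and has $(q^2+1)(q^2+q+1)$ singular points: $35$ for $q=2$, $130$ for $q=3$. Hence counting points identifies the type.)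

**(F2)** Let $x,y$ be non-collinear, $S=\langle x,y\rangle^\perp$, $E=S\cap\mathcal Q$. Every plane of $S$ is $s^\perp\cap S$ for a unique point $\langle s\rangle$ of $S$. If $s\in E$, the plane is called tangent and meets $E$ only in $s$. If $s$ is nonsingular, it meets $E$ in $q+1$ points. If $z=\alpha x+\beta y+s$ ($s\in S$) is singular and collinear with neither $x$ nor $y$, then $Q(s)\ne0$ and $z^\perp\cap S=s^\perp\cap S$ is non-tangent. Hence three pairwise non-collinear points have exactly $q+1$ common neighbours.

The first claim is nondegeneracy of $B|_S$; the second holds because points of $E$ are pairwise non-orthogonal. For the third, let $\pi=s^\perp\cap S$ with $Q(s)\neq0$. A quadratic form in three variables over a finite field has a nontrivial zero (Chevalley), so $\pi$ contains some $e\in E$. Since $\langle e\rangle\ne\langle s\rangle$, we have $\pi\ne e^\perp\cap S$, so $\pi\cap e^\perp$ is a line; it has no point of $E$ except $e$. Each of the other $q$ lines $\langle e,g\rangle$ of $\pi$ on $e$ has $B(e,g)\ne0$ and contains exactly one further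 singular point, given by $Q(g+\lambda e)=Q(g)+\lambda B(e,g)=0$. This makes $q+1$ points. Finally, $B(z,x)=\beta B(x,y)$ and $B(z,y)=\alpha B(x,y)$ are nonzero, so $\alpha\beta\ne0$, and $0=Q(z)=\alpha\beta B(x,y)+Q(s)$ gives $Q(s)\ne0$. The common neighbours of $x,y,z$ are the points of $E\cap z^\perp=E\cap s^\perp$.

**(F3)** If $r$ is a nonsingular point, each singular point $R\in r^\perp$ lies on exactly $q+1$ lines of $\mathcal Q$ contained in $r^\perp$.

The space $R^\perp/R$ with the induced form is a copy of the $4$-dimensional model, and its singular points are the lines of $\mathcal Q$ on $R$. The image of $r$ is nonsingular, because $Q(r+\lambda R)=Q(r)$. So by (F2) the plane perpendicular to that image contains $q+1$ singular points.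

## The case $q=3$ by hand: sign vectors in $\mathbb F_3^6$

The six vectors $e_i$ show that $n=6$ is attained for $q=2$. For $q=3$ take $Q(x)=\sum_{i=1}^6x_i^2$ on $\mathbb F_3^6$, with $B(x,y)=2\,x\cdot y$. The singular vectors are those of weight $3$ and $6$, which give
$$\tfrac12\left(\tbinom63\cdot 8+64\right)=80+32=112=(3+1)(27+1)$$
points, so $Q$ is elliptic.

Let $O$ consist of the points $\langle(\pm1,\dots,\pm1)\rangle$ with an even number of minus signs. Negation changes $m$ minus signs into $6-m$, so this is well defined, and $|O|=32/2=16=\frac12(27+3+2)$. Representatives $x,y$ of two different points of $O$ differ in $k\in\{2,4\}$ positions, and $x\cdot y=6-2k\equiv k\not\equiv0\pmod3$. So $O$ is a partial ovoid of size $n=16$.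

The twin is visible again: let $O'$ be the sign vectors with an odd number of minus signs. If $y\in O'$, then $x\in O$ differs from $y$ in an odd number $k$ of positions, and $x\perp y$ iff $k=3$. This gives $\binom63/2=10=M$ points of $O$. If $y$ has weight $3$, then $x\perp y$ iff $x$ agrees with $y$ or with $-y$ on the support of $y$ (a sum of three signs is $0$ modulo $3$ only when it is $\pm3$). This gives $2\cdot4/2=4=A$ points of $O$. Thus a singular point outside $O$ sees either $M$ or $A$ points of $O$.

## Ranks modulo $p$: Theorem C and the non-prime orders $q\neq4$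

A natural first approach encodes non-orthogonality in a matrix of small rank. It proves Theorem C, and it settles all non-prime $q$ except $4$.

**Step 1: reduction to the exponent $p-1$.** Let $x_1,\dots,x_m$ be vectors representing a partial ovoid, and let $K=(B(x_i,x_j)^{q-1})$. The diagonal is zero because $B(x_i,x_i)=2Q(x_i)=0$, and the off-diagonal entries are $1$. So $K=J-I$ over $\mathbb F_q$, and from $I=J-K$ we get $\operatorname{rank}K\ge m-1$.

Since $q-1=\sum_{r=0}^{t-1}(p-1)p^r$, the matrix $K$ is the entrywise (Hadamard) product of the matrices $K_r=(B(x_i,x_j)^{(p-1)p^r})$. The rank of an entrywise product is at most the product of the ranks: write each factor as a sum of rank-one matrices and multiply out. Also $K_r$ arises from $K_0$ by applying the field automorphism $y\mapsto y^{p^r}$ to all entries, so minors are mapped to minors and $\operatorname{rank}K_r=\operatorname{rank}K_0$. Hence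
$$m-1\le(\operatorname{rank}K_0)^t .$$
It remains to show $\operatorname{rank}K_0\le p(2p^2+1)/3$. For $p=2$, $K_0=(B(x_i,x_j))$ has rank at most $6=2\cdot9/3$.

**Step 2: harmonic forms, $p$ odd.** This step finds a small space of functions that contains the columns of $K_0$. Over the algebraic closure $k$ of $\mathbb F_q$ choose coordinates with $Q(y)=\sum y_i^2$, so $B(x,y)=2\,x\cdot y$. Since $2^{p-1}=1$ in $\mathbb F_p$, $B(x,y)^{p-1}=(x\cdot y)^{p-1}$. Let $S^d$ be the space of forms of degree $d$ in $y_1,\dots,y_6$ (zero for $d<0$), let $\Delta=\sum_i\partial_i^2$, and let $H_d=\ker(\Delta|_{S^d})$.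

For $d\le p-1$ define a pairing on $S^d$ by making distinct monomials orthogonal and setting $\langle y^\alpha,y^\alpha\rangle=\prod\alpha_i!$. All exponents are below $p$, so these values are nonzero and the pairing is nondegenerate. On monomials one checks $\langle y_ig,h\rangle=\langle g,\partial_ih\rangle$: both sides for $g=y^\alpha$, $h=y^{\alpha+\epsilon_i}$ (with $\epsilon_i$ the $i$th unit exponent) equal $(\alpha_i+1)\prod_j\alpha_j!$, and otherwise both vanish. Hence $\langle Qg,h\rangle=\langle g,\Delta h\rangle$, so $\Delta:S^d\to S^{d-2}$ is adjoint to multiplication by $Q$. The latter is injective, so $\Delta$ is surjective and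
$$\dim H_d=\binom{d+5}5-\binom{d+3}5\qquad(0\le d\le p-1).$$

The $j$th column of $K_0$ lists the values at $x_1,\dots,x_m$ of the form $g(y)=(x_j\cdot y)^{p-1}$. Here $\Delta g=(p-1)(p-2)(x_j\cdot x_j)(x_j\cdot y)^{p-3}=0$, because $x_j\cdot x_j=Q(x_j)=0$. So the columns lie in the image of the evaluation map $H_{p-1}\to k^m$, $g\mapsto(g(x_i))_i$.

**Step 3: a second saving.** The evaluation map kills every multiple of $Q$, since $Q(x_i)=0$. We claim $Q\,H_{p-3}\subseteq H_{p-1}$. For $h\in H_{p-3}$, the product rule and Euler's identity give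
$$\Delta(Qh)=12h+4\sum_iy_i\partial_ih+Q\Delta h=12h+4(p-3)h=4p\,h=0 .$$
Therefore
$$\operatorname{rank}K_0\le\dim H_{p-1}-\dim H_{p-3}=\binom{p+4}5-2\binom{p+2}5+\binom p5 .$$
With $\binom{d+5}5=[z^d](1-z)^{-6}$ this is
$$[z^{p-1}]\frac{(1-z^2)^2}{(1-z)^6}=[z^{p-1}]\frac{(1+z)^2}{(1-z)^4}=\binom{p+2}3+2\binom{p+1}3+\binom p3=\frac p6(4p^2+2)=\frac{p(2p^2+1)}3 .$$
Theorem C is proved. $\blacksquare$

**Step 4: all $q=p^t$ with $t\ge2$, $q\ne4$.** We compare Theorem C with $n=\frac12(q^3+q)+1$. We need $\left(\frac{p(2p^2+1)}3\right)^t<\frac12(q^3+q)$, and dividing by $p^t$ this reads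
$$\left(\frac{2p^2+1}3\right)^t<\tfrac12(p^{2t}+1).$$
For $p=2$, $t\ge3$ we have $3^t<\frac12\,4^t$, because $(4/3)^t\ge\frac{64}{27}>2$. For $p\ge3$ we have $\frac{2p^2+1}{3p^2}\le\frac{19}{27}$ and $(19/27)^2=\frac{361}{729}<\frac12$. So every partial spread has fewer than $n$ elements, that is, at most $\frac12(q^3+q)$. Theorem A holds for all non-prime $q\ne4$.

**Where this stops.** For $q=4$ Theorem C gives $37$ while $n=35$. For $q=p$ prime it gives $\frac{p(2p^2+1)}3+1$, which is larger than $\frac12(p^3+p+2)$ because $\frac{2p^2+1}3>\frac{p^2+1}2$ when $p^2>1$; for $p=5$ the numbers are $86$ and $66$. The remaining cases are $q=4$ and the primes $q\ge5$, and for them we look inside a hypothetical extremal configuration.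

## Counting pairs and triples: the twin $O'$

In this section $q$ is any prime power and $O$ is a partial ovoid with $|O|=n$. For $P\in\mathcal Q\setminus O$ let $t_P=|P^\perp\cap O|$. Each of the $M$ lines on $P$ has at most one point of $O$, so $t_P\le M$.

**Step 1: $t_P\in\{A,M\}$, and $t_P=M$ for exactly $n$ points.** The purpose is to find the twin. Sum over all $P\in\mathcal Q\setminus O$. Each point of $O$ has $qM$ neighbours and none is in $O$. Common neighbours of points of $O$ are also outside $O$, so (F1) and (F2) give
$$\sum1=(q+1)(q^3+1)-n,\qquad\sum t_P=nqM,$$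
$$\sum t_P(t_P-1)=n(n-1)M,\qquad\sum t_P(t_P-1)(t_P-2)=n(n-1)(n-2)(q+1).$$
Compare with the multiset consisting of $n$ copies of $M$ and $q^4-1$ copies of $A$. Its four sums are the same.

* Number of elements: $n+q^4-1=(q+1)(q^3+1)-n$, because $2n=q^3+q+2$.
* First sum: by (1), $(q^4-1)A=(q-1)M\cdot\frac{(q+1)(q^2-q+2)}2=(q-1)Mn$. So $nM+(q^4-1)A=nqM$.
* Second sum, divided by $nM$, with $A-1=\frac{q(q-1)}2$: $\;q^2+(q-1)\frac{q(q-1)}2=\frac{q(q^2+1)}2=n-1$.
* Third sum, divided by $nM$, with $A-2=\frac{(q-2)(q+1)}2$:
$$q^2(q^2-1)+(q-1)\tfrac{q(q-1)}2\cdot\tfrac{(q-2)(q+1)}2=\tfrac{q(q^2-1)}4\bigl(4q+(q-1)(q-2)\bigr)=\tfrac{q(q^2-1)(q^2+q+2)}4 .$$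
On the other side, $\frac{(n-1)(n-2)(q+1)}M=\frac q2(n-2)(q+1)$, which is the same because $2(n-2)=q^3+q-2=(q-1)(q^2+q+2)$.

So for every polynomial of degree at most $3$ the sum over the $t_P$ equals the sum over the multiset. For $(M-t)(t-A)^2$ the multiset gives $0$, hence $\sum_P(M-t_P)(t_P-A)^2=0$. All terms are nonnegative, so $t_P\in\{A,M\}$. As $A\ne M$, the first two sums determine the multiplicities: $t_P=M$ for exactly $n$ points.

**Definition.** Let $O'$ be the set of the $n$ points $P\in\mathcal Q\setminus O$ with $t_P=M$, and let $T=O\cup O'$.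

For $q=2$ and $q=3$ this is the $O'$ found by hand.

**Step 2: two points of $O$ have exactly $2q$ common neighbours in $O'$.** Let $x\neq y$ in $O$, and let $\lambda$ of the $M$ points of $\{x,y\}^\perp\cap\mathcal Q$ lie in $O'$. Count pairs $(z,P)$ with $z\in O\setminus\{x,y\}$ and $P$ collinear with $x,y,z$. By (F2),
$$\lambda(M-2)+(M-\lambda)(A-2)=(n-2)(q+1).$$
Divide by $q+1$, using $M-2=(q-1)(q+1)$ and $A-2=\frac{(q-2)(q+1)}2$:
$$\frac{\lambda q}2=n-2-\frac{M(q-2)}2=\frac{qM}2-1-\frac{qM}2+M=q^2 .$$
So $\lambda=2q$.

**Step 3: the same with the roles exchanged.** This is the standard argument for symmetric designs. Let $D$ be the $n\times n$ matrix with rows indexed by $O$, columns by $O'$, and entry $1$ for collinear pairs, $0$ otherwise. Column sums are $M$. If $x\in O$ is collinear with $r_x$ points of $O'$, count pairs $(y,P)$ with $y\in O\setminus\{x\}$ and $P\in O'$ collinear with $x$ and $y$: $r_x(M-1)=2q(n-1)$, that is $r_xq^2=q^2M$. So $r_x=M$ for all $x$. Therefore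
$$DJ=JD=MJ,\qquad DD^{\mathsf T}=(M-2q)I+2qJ=(q-1)^2I+2qJ .$$
The eigenvalues $(q-1)^2$ and $(q-1)^2+2qn$ of $DD^{\mathsf T}$ are positive, so $D$ is invertible, and $D^{-1}JD=J$ because $JD=DJ$. Hence $D^{\mathsf T}D=D^{-1}(DD^{\mathsf T})D=(q-1)^2I+2qJ$: any two points of $O'$ have exactly $2q$ common neighbours in $O$.

**Step 4: $O'$ is a partial ovoid, and the relation is symmetric.** If two points of $O'$ were collinear, their common neighbours would lie on the joining line by (F1), and that line has at most one point of the partial ovoid $O$. This contradicts $2q>1$. So $O'$ is a partial ovoid of size $n$, and Step 1 applies to it: points outside $O'$ are collinear with $A$ or $M$ points of $O'$, with $M$ for exactly $n$ points. The $n$ points of $O$ have this property by Step 3, so they are all such points. Consequently: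

* every line of $\mathcal Q$ on a point of $O'$ contains exactly one point of $O$, and every line on a point of $O$ contains exactly one point of $O'$ (each point has $M$ lines, at most one such point per line, and $M$ such neighbours);
* a point of $\mathcal Q\setminus T$ is collinear with exactly $A$ points of $O$ and exactly $A$ points of $O'$.

**Where pure counting stops.** One may hope that the symmetric design with parameters $(n,M,2q)$ cannot exist. But its order $M-2q=(q-1)^2$ is a perfect square, so the Bruck–Ryser–Chowla conditions hold for every $q$. For even $n$ they ask only that the order be a square. For odd $n$ they ask for a nontrivial solution of $X^2=(q-1)^2Y^2\pm2qZ^2$, and $(q-1,1,0)$ is one. We must use how $O$ and $O'$ sit in the projective space.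

## Duality for $\mu=\chi_O-\chi_{O'}$

Let $\mu=\chi_O-\chi_{O'}$, extended by $0$ to all other points of $\mathrm{PG}(V)$, and write $\mu(U)=\sum_{R\in U}\mu(R)$ for a subspace $U$. Note $\mu(V)=n-n=0$.

**Lemma 1.** For a subspace $U$ of vector dimension $k$, $1\le k\le5$,
$$\mu(U^\perp)=-q^{3-k}\mu(U).\tag{2}$$

**Step 1: $\mu(R^\perp)=-q^2\mu(R)$ for every point $R$.** If $R\in O$, then $R^\perp$ contains $R$, no other point of $O$, and $M$ points of $O'$, so $\mu(R^\perp)=1-M=-q^2$. If $R\in O'$, then $\mu(R^\perp)=M-1=q^2$. If $R\in\mathcal Q\setminus T$, then $\mu(R^\perp)=A-A=0$.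

Let $R$ be nonsingular. Count collinear pairs $(x,x')\in O\times O'$ with both points in $R^\perp$. A point $x\in O\cap R^\perp$ lies on $q+1$ lines of $\mathcal Q$ inside $R^\perp$ by (F3), and each contains exactly one point of $O'$. Conversely, if $x'\in O'\cap R^\perp$ is collinear with $x$, the line $xx'$ is one of these. So there are $(q+1)|O\cap R^\perp|$ pairs. By symmetry there are $(q+1)|O'\cap R^\perp|$ pairs. So $\mu(R^\perp)=0=-q^2\mu(R)$.

**Step 2: general $U$.** Sum $\mu(R^\perp)$ over the points $R$ of $U^\perp$. By Step 1 the result is $-q^2\mu(U^\perp)$. On the other hand, a point $Y$ lies in $R^\perp$ iff $R\in\langle U,Y\rangle^\perp$ (given $R\in U^\perp$), so $Y$ is counted $\frac{q^{6-k}-1}{q-1}$ times if $Y\in U$ and $\frac{q^{5-k}-1}{q-1}$ times otherwise. The difference of these numbers is $q^{5-k}$, so the sum is $q^{5-k}\mu(U)+\frac{q^{5-k}-1}{q-1}\mu(V)=q^{5-k}\mu(U)$. Comparing, $\mu(U^\perp)=-q^{3-k}\mu(U)$. $\blacksquare$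

We use $k=3$ for $q=4$, and $k=2$ for primes.

## Order $4$: planes through a secant line

Let $O$ be a partial ovoid of size $n$, with $q$ arbitrary for the moment. Fix $x\ne y$ in $O$ and put $L=\langle x,y\rangle$, $S=L^\perp$, $E=S\cap\mathcal Q$, $X=O'\cap E$. By Step 2 of the counting section $|X|=2q$. Also $O\cap E=\emptyset$: points of $E$ are orthogonal to $x$ and different from $x$ (because $B(x,y)\ne0$).

**Step 1: the planes and their duals.** The space $S$ has $q^3+q^2+q+1$ planes, of which $q^2+1$ are tangent, so $q^3+q$ are non-tangent. For a non-tangent plane $\pi=s^\perp\cap S$ (with $s\in S$ nonsingular) put $U=\pi^\perp$, a plane containing $L$. In fact $U=L\oplus\langle s\rangle$ and $U\cap S=\langle s\rangle$. Let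
$$c=|\pi\cap X|,\qquad d=|U\cap O|\ge2,\qquad d'=|U\cap O'| .$$
Since $O\cap S=\emptyset$, $\mu(\pi)=-c$, and Lemma 1 with $k=3$ gives $d-d'=\mu(U)=-\mu(\pi)=c$. We draw three conclusions.

* If $c\ge1$, then $d'=0$ and $d=c$. Indeed $U\cap\pi\subseteq U\cap S=\langle s\rangle$ contains no singular point. So a point of $U\cap O'$ and a point of $\pi\cap O'$ would be distinct, and they are orthogonal because $U=\pi^\perp$; this is impossible in the partial ovoid $O'$.
* If $c=0$, then $d=d'$.
* $|U\cap\mathcal Q|=q+1$. The singular points $\alpha x+\beta y+\gamma s$ of $U$ satisfy $\alpha\beta B(x,y)+\gamma^2Q(s)=0$. For $\gamma=0$ these are $x$ and $y$; for $\gamma=1$ the product $\alpha\beta$ is a fixed nonzero element, which gives $q-1$ points. In particular $d+d'\le q+1$.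

**Step 2: a count of $O$ by planes through $L$.** Each $z\in O\setminus\{x,y\}$ lies outside $L$ (whose only singular points are $x,y$), hence in exactly one plane $\langle L,z\rangle$ through $L$, and $\langle L,z\rangle^\perp=z^\perp\cap S$ is non-tangent by (F2). So $\sum_\pi(d-2)=n-2$, the sum over all non-tangent planes. Each point of $X$ lies in $q^2+q+1$ planes of $S$, of which only its own tangent plane is tangent, so $\sum_\pi c=2q(q^2+q)$. Let $n_0$ be the number of $\pi$ with $c=0$ and $\Sigma_0=\sum_{c=0}(d-2)$. Then
$$n-2=\sum_{c\ge1}(c-2)+\Sigma_0=2q(q^2+q)-2(q^3+q-n_0)+\Sigma_0,$$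
that is,
$$n-2=2q^2-2q+2n_0+\Sigma_0.\tag{3}$$

**Step 3: $q=4$ is impossible.** If $c=0$ then $2d=d+d'\le5$, so $d=2$. Hence $\Sigma_0=0$. With $n=35$, (3) reads $33=24+2n_0$, impossible by parity. Theorem A holds for $q=4$. $\blacksquare$

As a check, for $q=2$ we also get $\Sigma_0=0$ and (3) gives $4=4+2n_0$, so $n_0=0$; for $q=3$ it gives $14=12+2n_0$, so $n_0=1$. For $q=5$ the value $d=3$ is allowed when $c=0$, and (3) becomes $24=2n_0+\Sigma_0$, which has solutions such as $n_0=12$, $\Sigma_0=0$. So this count alone gives no contradiction there, and primes need a different use of (2).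

## A function that every linear functional meets $0$, $q$ or $2q$ times

Let $q$ be any prime power and $|O|=n$. We encode $O$ near a point of its twin by a function on $q^2+1$ symbols, and translate Lemma 1 with $k=2$ into a property of that function.

**Step 1: coordinates.** Fix $P=\langle u\rangle\in O'$, a singular vector $u_0$ with $B(u,u_0)=1$, and $W=\langle u,u_0\rangle^\perp$. Take $W$ in the model form $\mathbb F_q\oplus\mathbb F_{q^2}\oplus\mathbb F_q$, $Q(\alpha,s,\gamma)=N(s)-\alpha\gamma$, with singular points $w_\sigma$, $\sigma\in\mathbb F_{q^2}\cup\{\infty\}$. With $\mathrm{Tr}(y)=y+y^q$, every linear functional on $W$ has the form $(\alpha,s,\gamma)\mapsto a\alpha+\mathrm{Tr}(bs)+c\gamma$ with $(a,b,c)\in\mathbb F_q\times\mathbb F_{q^2}\times\mathbb F_q$. Call it $\ell_{a,b,c}$; its values at the singular points are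
$$\ell_{a,b,c}(w_s)=a+\mathrm{Tr}(bs)+cN(s),\qquad\ell_{a,b,c}(w_\infty)=c .$$

**Step 2: the function $f$.** The lines of $\mathcal Q$ on $P$ are $\langle u,w_\sigma\rangle$. Since $P\in O'$, each contains exactly one point of $O$, and this point is not $P$. Write it as $\langle w_\sigma+f(\sigma)u\rangle$ with $f(\sigma)\in\mathbb F_q$. So $f$ records $O\cap P^\perp$.

**Step 3: the points off $P^\perp$.** The singular points not in $P^\perp$ are $z_v=\langle u_0+v-Q(v)u\rangle$, $v\in W$, and
$$B\bigl(u_0+v-Q(v)u,\;w_\sigma+f(\sigma)u\bigr)=f(\sigma)+B(v,w_\sigma).$$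
So
$$\nu(v):=\#\{\sigma:f(\sigma)=-B(v,w_\sigma)\}=|O\cap\{P,z_v\}^\perp| .$$
Apply (2) with $k=2$ to $U=\langle P,z_v\rangle$, whose only singular points are $P$ and $z_v$ because $P\not\perp z_v$. The only point of $O'$ in $P^\perp$ is $P$, and $P\notin U^\perp$, so $U^\perp$ contains no point of $O'$ and $\mu(U^\perp)=\nu(v)$. Also $\mu(U)=-1+\mu(z_v)$. Hence $\nu(v)=q(1-\mu(z_v))$:
$$\nu(v)=0,\ q,\ 2q\quad\text{according as}\quad z_v\in O,\ \ z_v\notin T,\ \ z_v\in O'.\tag{4}$$
As $v$ runs through $W$, $-B(v,\cdot)$ runs through all functionals. So for every functional $\ell$ on $W$,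
$$\#\{\sigma:f(\sigma)=\ell(w_\sigma)\}\in\{0,q,2q\}.\tag{5}$$
Property (5) is preserved when we subtract a functional from $f$, that is, replace $f(\sigma)$ by $f(\sigma)-\ell(w_\sigma)$. Subtracting $\ell_{0,0,f(\infty)}$ we may assume $f(\infty)=0$.

To see (5) in an instance: for $q=3$ and $f(s)=\mathrm{Tr}(s^2)$, $f(\infty)=0$ (a function which will come up below), the zeros are $0$, $\infty$ and the $s\ne0$ with $s^2(1+s^4)=0$, that is, the four $s$ with $s^4=-1$. The zero functional is met $6=2q$ times.

## Power sums and base-$q$ digits: no prime $q\ge5$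

Property (5) says that $f$ differs from each functional in $q^2+1$, $q^2+1-q$ or $q^2+1-2q$ places: always $\equiv1$ modulo $p$. The idea is to turn this congruence, one for each functional, into a single polynomial identity in the coefficients of the functional, and to compare coefficients. In Steps 1 and 2, $q=p$ is any prime, $f(\infty)=0$, and $f$ satisfies (5).

**Step 1: the polynomial identity.** For $y\in\mathbb F_q$, $y^{q-1}$ is $1$ if $y\ne0$ and $0$ if $y=0$. So for all $(a,b,c)$ the sum of $(f(\sigma)-\ell_{a,b,c}(w_\sigma))^{q-1}$ over all $\sigma$ is $1$ in $\mathbb F_q$. The term $\sigma=\infty$ is $(-c)^{q-1}=c^{q-1}$. Hence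
$$\sum_{s\in\mathbb F_{q^2}}\bigl(f(s)-a-\mathrm{Tr}(bs)-cN(s)\bigr)^{q-1}=1-c^{q-1}.$$
Choose an $\mathbb F_q$-basis $\{1,\omega\}$ of $\mathbb F_{q^2}$ and write $b=\beta_1+\beta_2\omega$ with $\beta_1,\beta_2\in\mathbb F_q$. Both sides are polynomials in $a,\beta_1,\beta_2,c$ of degree at most $q-1$, and they agree on $\mathbb F_q^4$; a polynomial of degree at most $q-1$ in each variable that vanishes on $\mathbb F_q^4$ is zero. So they agree as polynomials. Now treat $b=\beta_1+\beta_2\omega$ and $b'=\beta_1+\beta_2\omega^q$ as new variables; the substitution is invertible over $\mathbb F_{q^2}$ because $\omega\ne\omega^q$. It turns $\beta_1\mathrm{Tr}(s)+\beta_2\mathrm{Tr}(\omega s)$ into $bs+b's^q$. So in $\mathbb F_{q^2}[a,b,b',c]$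
$$\sum_{s}\bigl(f(s)-a-bs-b's^q-cs^{q+1}\bigr)^{q-1}=1-c^{q-1}.\tag{6}$$

The gain is that $b$ and $b'$ are now independent, so powers of $s$ and of $s^q$ can be separated. With the convention $0^0=1$ and $i=q-1-j-k-k'-l\ge0$, the coefficient of $a^jb^kb'^{k'}c^l$ on the left is
$$\pm\frac{(q-1)!}{i!\,j!\,k!\,k'!\,l!}\sum_sf(s)^i\,s^{(k+l)+q(k'+l)} .$$
Since $q=p$ is prime, $(q-1)!$ is nonzero modulo $p$, and so is the multinomial coefficient. (This fails for $q=4$: there $3!/(1!\,1!\,1!)=6=0$ in $\mathbb F_4$.) If $1\le i\le q-2$, the monomial has degree $q-1-i$ between $1$ and $q-2$, so it is neither $1$ nor $c^{q-1}$ and its coefficient on the right is $0$. Given $0\le m_1,m_2\le q-1-i$, take $l=\min(m_1,m_2)$, $k=m_1-l$, $k'=m_2-l$. Then $i+k+k'+l=i+\max(m_1,m_2)\le q-1$, so $j\ge0$ can be chosen. Hence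
$$\sum_{s}f(s)^i\,s^{m_1+qm_2}=0\qquad(1\le i\le q-2,\ 0\le m_1,m_2\le q-1-i).\tag{7}$$

**Step 2: vanishing digits.** This step reads (7) as a statement on the coefficients of $f^i$. Every function $F:\mathbb F_{q^2}\to\mathbb F_{q^2}$ is uniquely a polynomial of degree at most $q^2-1$, which we write with base-$q$ digits in the exponent:
$$F(s)=\sum_{0\le\alpha,\beta\le q-1}F_{\alpha,\beta}\,s^{\alpha+q\beta}.$$
Recall that $\sum_ss^m=-1$ if $m>0$ and $(q^2-1)\mid m$, and $0$ otherwise. Let $m_1,m_2\le q-2$. In $\sum_sF(s)s^{m_1+qm_2}$ the exponents $(\alpha+m_1)+q(\beta+m_2)$ are at most $2(q^2-1)$, with equality only if $m_1=m_2=q-1$, which is excluded. So only the exponent $q^2-1$ contributes, and it occurs when $\alpha+q\beta=(q-1-m_1)+q(q-1-m_2)$. Hence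
$$\sum_sF(s)s^{m_1+qm_2}=-F_{q-1-m_1,\,q-1-m_2}.$$
In (7) we have $m_1,m_2\le q-1-i\le q-2$, so (7) says
$$(f^i)_{\alpha,\beta}=0\quad\text{for all }i\le\alpha,\beta\le q-1,\qquad1\le i\le q-2.\tag{8}$$

**Step 3: $i=1$ splits $f$.** Let $q=p\ge5$. By (8) with $i=1$, no exponent has both digits positive:
$$f=h+g,\qquad h=\sum_{\alpha=0}^{q-1}a_\alpha s^\alpha,\qquad g=\sum_{\beta=1}^{q-1}a'_\beta s^{q\beta}.$$
As $f$ has values in $\mathbb F_q$, $f^q=f$. Raising to the power $q$ and using $s^{q^2}=s$, the coefficient of $s^{q\beta}$ in $f^q$ is $a_\beta^q$, so $a'_\beta=a_\beta^q$ for $\beta\ge1$. Also $a_0=f(0)\in\mathbb F_q$.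

**Step 4: $i=2$ makes $f$ linear.** Since $q\ge5$, (8) applies with $i=2$; this is where $q=3$ escapes. Look at the coefficients of $f^2=h^2+2hg+g^2$ with both digits at least $2$.

* $h^2$ has degree at most $2q-2<2q$, so only second digits $\beta\le1$ occur.
* $g^2$ has monomials $s^{qm}$ with $2\le m\le2q-2$. If $m\le q-1$, the digits are $(0,m)$. If $m\ge q$, then $s^{qm}=s^{q^2}s^{q(m-q)}=s^{1+q(m-q)}$, with digits $(1,m-q)$. For $q=5$, for instance, $s^{35}=s^{25}s^{10}=s^{11}$ has digits $(1,2)$. So only first digits $\alpha\le1$ occur.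
* $2hg=\sum_{\alpha\ge0,\,\beta\ge1}2a_\alpha a_\beta^q\,s^{\alpha+q\beta}$ is already reduced.

So for $2\le\alpha,\beta\le q-1$ the coefficient of $f^2$ is $2a_\alpha a_\beta^q$, and (8) makes it zero. With $\alpha=\beta$ and $p$ odd, $a_\alpha^{q+1}=0$, so $a_\alpha=0$ for all $\alpha\ge2$. Thus
$$f(s)=a_0+a_1s+a_1^qs^q=a_0+\mathrm{Tr}(a_1s),\qquad f(\infty)=0 .$$

**Step 5: the contradiction and Theorem A.** Now $f(\sigma)=\ell_{a_0,a_1,0}(w_\sigma)$ for all $q^2+1$ values of $\sigma$. But $q^2+1\notin\{0,q,2q\}$, against (5). So for no prime $q\ge5$ is there a partial ovoid of size $n$. Together with the rank bound ($q=p^t$, $t\ge2$, $q\ne4$) and the plane count ($q=4$), no partial spread of size $n$ exists for any prime power $q\ge4$, and hence none of larger size. So every partial spread has at most $n-1=\frac12(q^3+q)$ elements. Theorem A is proved. $\blacksquare$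

## Uniqueness for $q=2$ and $q=3$

Existence was shown by hand, and Theorem A excludes $q\ge4$, so the bound is attained if and only if $q\in\{2,3\}$. It remains to prove uniqueness. Similarities of $(V,Q)$ (linear maps multiplying $Q$ by a nonzero constant) induce automorphisms of $\mathrm Q^-(5,q)$ and, by duality, of $\mathrm H(3,q^2)$. So it is enough to show that any two partial ovoids of size $n$ correspond under a similarity.

**Step 1: $q=2$.** Let $x_1,\dots,x_6$ be the singular vectors spanning the six points. Non-collinear means $B(x_i,x_j)=1$ for $i\neq j$, and $B(x_i,x_i)=0$, so the Gram matrix is $J-I$, with determinant $-5\ne0$ in $\mathbb F_2$. Hence $x_1,\dots,x_6$ is a basis. Since $Q(x_i)=0$ and all $B(x_i,x_j)$ are prescribed, $Q$ is determined in this basis, and the linear map carrying one such basis to another is an isometry.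

**Step 2: $q=3$, normalizing $f$ by isometries.** Let $|O|=16$ and choose $P=\langle u\rangle\in O'$, $u_0$, $W$ as above. In these coordinates $V$ becomes a fixed model space, and it remains to move $O$ to a fixed set. For $v\in W$ define a linear map by
$$u\mapsto u,\qquad w\mapsto w+B(v,w)u\ \ (w\in W),\qquad u_0\mapsto u_0-v-Q(v)u .$$
It is an isometry: $Q(w+B(v,w)u)=Q(w)$; $Q(u_0-v-Q(v)u)=Q(v)-Q(v)=0$; the product of the images of $u$ and $u_0$ is $1$, and that of the images of $u$ and $w$ is $0$; and the product of the images of $w$ and $u_0$ is $-B(w,v)+B(v,w)=0$. It fixes $P$, maps $O$ to a partial ovoid of size $16$ whose twin again contains $P$, and replaces $f(\sigma)$ by $f(\sigma)+B(v,w_\sigma)$. So any functional can be subtracted from $f$ by an isometry. First make $f(\infty)=0$. Then (8) with $i=1=q-2$ applies, and as in Step 3 of the preceding section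
$$f(s)=a_0+\mathrm{Tr}(a_1s)+\mathrm{Tr}(a_2s^2).$$
Subtract $\ell_{a_0,a_1,0}$, which vanishes at $w_\infty$. With $e=a_2\in\mathbb F_9$ we now have $f(s)=\mathrm{Tr}(es^2)$, $f(\infty)=0$.

**Step 3: $q=3$, the possible $e$.** By (5) for the zero functional, the number of zeros of $f$ is $0$, $3$ or $6$. If $e=0$ it is $10$, so $e\ne0$. Both $0$ and $\infty$ are zeros. For $s\ne0$, $\mathrm{Tr}(es^2)=es^2+e^3s^6=es^2(1+e^2s^4)$ vanishes iff $e^2s^4=-1$, where $s^4\in\{1,-1\}$. Since $e^8=1$, $e^4=\pm1$. If $e^4=-1$, then $e^2\ne\pm1$, no such $s$ exists, and $f$ has $2$ zeros, a contradiction. So $e^4=1$. In the cyclic group $\mathbb F_9^*$ of order $8$ this means that $e$ is a square, $e=r^2$ with $r\in\mathbb F_9^*$.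

**Step 4: $q=3$, one similarity more.** The linear map
$$u\mapsto u,\qquad(\alpha,s,\gamma)\mapsto(\alpha,rs,N(r)\gamma),\qquad u_0\mapsto N(r)u_0$$
is a similarity with factor $N(r)$: on $W$ it sends $N(s)-\alpha\gamma$ to $N(r)(N(s)-\alpha\gamma)$, and it multiplies $B(u,u_0)$ by $N(r)$. It sends $w_s+\mathrm{Tr}(r^2s^2)u$ to $w_{rs}+\mathrm{Tr}((rs)^2)u$ and fixes $\langle w_\infty\rangle$. So we may assume $f(s)=\mathrm{Tr}(s^2)$, $f(\infty)=0$.

**Step 5: $f$ determines $O$.** The points of $O$ in $P^\perp$ are the $\langle w_\sigma+f(\sigma)u\rangle$. The points of $O$ outside $P^\perp$ are, by (4), the $z_v$ with $\nu(v)=0$, and $\nu$ is computed from $f$. So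
$$O=\{\langle w_\sigma+f(\sigma)u\rangle:\sigma\in\mathbb F_9\cup\{\infty\}\}\cup\{z_v:\nu(v)=0\}$$
is a fixed set. Every partial ovoid of size $16$ of $\mathrm Q^-(5,3)$ can be moved to it by a similarity, so the extremal partial spread of $\mathrm H(3,9)$ is unique up to automorphisms. Theorem B is proved: the bound $\frac12(q^3+q+2)$ is attained if and only if $q\in\{2,3\}$, and for no prime power $q\ge4$ is it sharp. $\blacksquare$
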